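\title{The fixed quotient of a polynomial ring under $GL_n(\mathbb{F}_q)$}

\begin{abstract}
Let $G=GL_n(\mathbb{F}_q)$ act on $S=\mathbb{F}_q[x_1,\dots,x_n]$ by linear substitutions, and let $S_G$ be the fixed quotient, the largest quotient space of $S$ on which $G$ acts trivially. We prove the formula for the Hilbert series of $S_G$ conjectured by Lewis, Reiner and Stanton. The proof gives an explicit isomorphism from $S_G$ onto a direct sum of principal ideals in the Dickson algebras $D_0,\dots,D_n$; its $k$-th component sums a polynomial over all $n$-tuples of linear forms in $k$ variables. Surjectivity is a computation with power sums. For injectivity we encode invariant linear functionals as Laurent polynomials that satisfy a three-term functional equation, and we bound the space of solutions. As consequences we describe all invariant functionals, identify the kernel of the transfer $S_G\to S^G$ with the torsion submodule, and show that the fixed quotients for all $n$ together form a reduced algebra.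
\end{abstract}

\section{The fixed quotient and its Hilbert series}\label{sec:intro}

Let $q$ be a power of a prime $p$, let $n\ge1$, and let $S=\mathbb{F}_q[x_1,\dots,x_n]$. The group $G=GL_n(\mathbb{F}_q)$ acts on $V^*=\mathbb{F}_qx_1+\dots+\mathbb{F}_qx_n$ in the natural way, and the action extends to $S$ by algebra automorphisms. Thus the elements of $G$ act as the substitutions $(x_1,\dots,x_n)\mapsto(x_1',\dots,x_n')$, where $(x'_1,\dots,x'_n)$ runs through the bases of $V^*$. The \emph{fixed quotient}, or module of coinvariants, is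
\[
S_G=S\big/\operatorname{span}_{\mathbb{F}_q}\{\,f-gf : f\in S,\ g\in G\,\}.
\]
A linear map defined on $S$ is constant on $G$-orbits exactly when it factors through $S_G$. The action preserves degree, so $S_G$ is a graded vector space. For a graded vector space $E=\bigoplus_d E_d$ we write $\operatorname{Hilb}(E,t)=\sum_d \dim_{\mathbb{F}_q}E_d\,t^d$. The problem is to compute $\operatorname{Hilb}(S_G,t)$.

The fixed quotient is the mirror image of the invariant ring $S^G$: one is the largest trivial quotient, the other the largest trivial subspace. The transfer $\operatorname{Tr}=\sum_{g\in G}g$ induces a map $S_G\to S^G$, and if $|G|$ is invertible in $\mathbb{F}_q$ this map is an isomorphism, with inverse $|G|^{-1}$ times the natural map $S^G\to S_G$. This covers $n=1$. There $G=\mathbb{F}_q^\times$, the relations are $(1-c^m)x^m$ with $c\in\mathbb{F}_q^\times$, the monomial $x^m$ survives exactly when $(q-1)\mid m$, and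
\begin{equation}\label{eq:n1}
\operatorname{Hilb}(S_G,t)=\frac{1}{1-t^{q-1}}=1+\frac{t^{q-1}}{1-t^{q-1}}\qquad(n=1).
\end{equation}
For $n\ge2$ the prime $p$ divides $|G|$, and the transfer kills the nonzero class of $1$.

To compare the two spaces further we recall the invariant ring. For $k\ge0$ let $R_k=\mathbb{F}_q[y_1,\dots,y_k]$, let $U_k=\mathbb{F}_qy_1+\dots+\mathbb{F}_qy_k$, and let
\begin{equation}\label{eq:fk}
f_k(z)=\prod_{u\in U_k}(z-u)=z^{q^k}+\sum_{i=0}^{k-1}c_{k,i}\,z^{q^i}.
\end{equation}
Section~\ref{sec:tools} recalls why only the powers $z^{q^i}$ occur. Dickson's theorem (1911) states that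
\[
D_k:=R_k^{GL_k(\mathbb{F}_q)}=\mathbb{F}_q[c_{k,0},\dots,c_{k,k-1}]
\]
is a polynomial ring, with $\deg c_{k,i}=q^k-q^i$. For $k\ge1$ we have $c_{k,0}=\prod_{u\ne0}(-u)\neq0$. For $k=0$ we have $f_0(z)=z$, and we put $D_0=\mathbb{F}_q$ and $c_{0,0}=1$. In all cases $c_{k,0}$ is the coefficient of $z$ in $f_k$ and has degree $q^k-1$.

So $S^G\cong D_n$ vanishes in the degrees strictly between $0$ and $q^{n-1}(q-1)$. The first guess, that $S_G$ and $S^G$ have the same Hilbert series, is wrong in general. The functional $f\mapsto\sum_{v\in\mathbb{F}_q^n}f(v)$ is $G$-invariant, and since $\sum_{c\in\mathbb{F}_q}c^{q-1}=-1$, it takes the value $(-1)^n$ on $(x_1\cdots x_n)^{q-1}$. Hence $S_G\ne0$ in degree $n(q-1)$, and $n(q-1)<q^{n-1}(q-1)$ for all $n\ge2$ with $(q,n)\neq(2,2)$.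

This example suggests where invariant maps come from: sum the values of $f$ over a finite set that $G$ permutes. For $f\in S$ and $k\ge0$ put
\begin{equation}\label{eq:Phi}
\Phi_k(f)=\sum_{(u_1,\dots,u_n)\in U_k^n}f(u_1,\dots,u_n)\in R_k .
\end{equation}
Then $\Phi_0(f)=f(0)$, and $\Phi_1(f)=y_1^d\sum_{v\in\mathbb{F}_q^n}f(v)$ for $f$ homogeneous of degree $d$. We shall see that for $k\le n$ the image of $\Phi_k$ is the ideal $c_{k,0}^nD_k$ of $D_k$. An $n$-tuple spans a space of dimension at most $n$, and for this reason the maps $\Phi_k$ with $k>n$ give nothing more (Remark~\ref{rem:largek}). The optimistic guess is that $\Phi_0,\dots,\Phi_n$ are independent of each other and together detect all of $S_G$. This is the main result.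

\begin{theorem}\label{thm:main}
Let $q$ be a prime power and $n\ge1$. The map $\Phi=(\Phi_k)_{0\le k\le n}$ induces an isomorphism of graded vector spaces
\[
S_G\ \xrightarrow{\ \sim\ }\ \bigoplus_{k=0}^n c_{k,0}^{\,n}D_k .
\]
Consequently
\begin{equation}\label{eq:LRS}
\operatorname{Hilb}(S_G,t)=\sum_{k=0}^{n}\frac{t^{n(q^k-1)}}{(1-t^{q^k-1})(1-t^{q^k-q})\cdots(1-t^{q^k-q^{k-1}})},
\end{equation}
where the term with $k=0$ is $1$.
\end{theorem}

Formula \eqref{eq:LRS} is a conjecture of Lewis, Reiner and Stanton (2014); see \cite{Pisa}. It follows from the isomorphism because $D_k$ is a polynomial ring with generators of degrees $q^k-q^i$ and $\deg c_{k,0}^n=n(q^k-1)$. For $n=1$ it is \eqref{eq:n1}.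

Section~\ref{sec:surj} shows that $\Phi$ is surjective, which bounds $\dim(S_G)_d$ from below. The work lies in the upper bound. In Section~\ref{sec:gen} we pass to invariant functionals and their generating functions, which lie in an explicit space $T_n$ of Laurent polynomials. Section~\ref{sec:example} carries out the argument by hand for $q=n=2$. In general we filter $T_n$ by the size of the exponents. The lower steps of the filtration are reduced to fewer variables in Section~\ref{sec:filtration}, and the top step is bounded in Section~\ref{sec:top} by constructing commuting operators that imitate multiplication by the Dickson invariants. Section~\ref{sec:end} adds up the bounds, and Section~\ref{sec:cons} draws consequences.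

\section{Linear polynomials and the Moore determinant}\label{sec:tools}

Let $K$ be a field containing $\mathbb{F}_q$. A polynomial in $K[X]$ is \emph{$\mathbb{F}_q$-linear} if it is a $K$-linear combination of $X,X^q,X^{q^2},\dots$. Such a polynomial $P$ satisfies $P(X+Y)=P(X)+P(Y)$ and $P(cX)=cP(X)$ for $c\in\mathbb{F}_q$.

The \emph{Moore matrix} of $u=(u_1,\dots,u_n)$ is $M(u)=(u_i^{q^j})_{1\le i\le n,\ 0\le j\le n-1}$, and the \emph{Moore determinant} is $L(u)=\det M(u)$. For indeterminates $z_1,\dots,z_n$ one has the standard factorization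
\begin{equation}\label{eq:moore}
L(z_1,\dots,z_n)=\prod_{i=1}^n\ \prod_{c_1,\dots,c_{i-1}\in\mathbb{F}_q}\Big(z_i+\sum_{l<i}c_lz_l\Big),
\end{equation}
in which every nonzero linear form over $\mathbb{F}_q$ occurs exactly once up to a scalar. We use three consequences.
\begin{itemize}
\item[(M1)] For $u\in K^n$, $L(u)\ne0$ if and only if $u_1,\dots,u_n$ are linearly independent over $\mathbb{F}_q$.
\item[(M2)] If $u_1,\dots,u_n\in K$ are linearly independent over $\mathbb{F}_q$ and $\rho_1,\dots,\rho_n\in K$, there is exactly one polynomial $\Theta(X)=\sum_{j=0}^{n-1}\theta_jX^{q^j}$ over $K$ with $\Theta(u_i)=\rho_i$ for all $i$. Indeed, the conditions say $M(u)\theta=\rho$.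
\item[(M3)] If $W\subset K$ is an $\mathbb{F}_q$-subspace with basis $w_1,\dots,w_k$, then $f_W(X)=\prod_{w\in W}(X-w)$ is $\mathbb{F}_q$-linear. Indeed, $L(w_1,\dots,w_k,X)=L(w_1,\dots,w_k)f_W(X)$ by \eqref{eq:moore}; expand the left side along its last row.
\end{itemize}
Fact (M3) gives the shape of \eqref{eq:fk}. The next lemma describes polynomials that are invariant, or nearly invariant, under translation by $W$. The zero polynomial has degree $-\infty$.

\begin{lemma}\label{lem:periodic}
Let $W\subset K$ be an $\mathbb{F}_q$-subspace with $Q<\infty$ elements, and let $h\in K[a]$ be nonzero of degree $\delta$.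
\begin{itemize}
\item[(i)] If $h(a+b)=h(a)$ for all $b\in W$, then $h=\varrho(f_W(a))$ for some $\varrho\in K[X]$.
\item[(ii)] If $\deg\big(h(a+b)-h(a)\big)\le\delta-Q$ for all $b\in W$, then $Q\mid\delta$.
\end{itemize}
\end{lemma}

\begin{proof}
Put $f=f_W(a)$, which is monic of degree $Q$. Repeated division by $f$ gives a unique expansion $h=\sum_{i=0}^sr_if^i$ with $\deg r_i<Q$ and $r_s\ne0$, and $\delta=sQ+\deg r_s$. For $b\in W$ we have $f(a+b)=f(a)+f(b)=f(a)$, so
\[
h(a+b)-h(a)=\sum_{i=0}^s\big(r_i(a+b)-r_i(a)\big)f^i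
\]
is the expansion of the difference. If $\deg r<Q$ and $r(a+b)=r(a)$ for all $b\in W$, then $r-r(0)$ has $Q$ roots, so $r$ is constant. In case (i), uniqueness of the expansion makes every $r_i$ periodic, hence constant. In case (ii), if $r_s(a+b)\ne r_s(a)$ for some $b\in W$, the difference has degree at least $sQ>\delta-Q$, against the hypothesis. So $r_s$ is constant and $\delta=sQ$.
\end{proof}

\section{Power sums and the surjectivity of $\Phi$}\label{sec:surj}

On a monomial $x^m=x_1^{m_1}\cdots x_n^{m_n}$ the sum \eqref{eq:Phi} factors: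
\begin{equation}\label{eq:factor}
\Phi_k(x^m)=\prod_{i=1}^np_{k,m_i},\qquad p_{k,m}=\sum_{u\in U_k}u^m\quad(0^0=1).
\end{equation}
The power sums are the coefficients of a logarithmic derivative. Since $f_k'(z)=c_{k,0}$, in $R_k((z^{-1}))$ we have
\begin{equation}\label{eq:logder}
\sum_{m\ge0}p_{k,m}z^{-m-1}=\sum_{u\in U_k}\frac1{z-u}=\frac{f_k'(z)}{f_k(z)}=\frac{c_{k,0}}{f_k(z)} .
\end{equation}
By \eqref{eq:fk}, $1/f_k(z)=z^{-q^k}\sum_{s\ge0}\big(-\sum_{i<k}c_{k,i}z^{q^i-q^k}\big)^s$, a series in $z^{-1}$ with coefficients in $D_k$ and leading term $z^{-q^k}$. Therefore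
\begin{equation}\label{eq:psums}
p_{k,m}=0\ \text{ for } m<q^k-1,\qquad p_{k,q^k-1}=c_{k,0},\qquad p_{k,m}\in c_{k,0}D_k\ \text{ for all } m .
\end{equation}

\begin{proposition}\label{prop:surj}
The map $\Phi$ induces a surjection of graded vector spaces $S_G\to\bigoplus_{k=0}^nc_{k,0}^nD_k$.
\end{proposition}

\begin{proof}
\emph{The map is well defined.} Let $g\in G$ and write $gx_i=\sum_j\gamma_{ij}x_j$. Then $(gf)(u)=f(u')$ with $u'_i=\sum_j\gamma_{ij}u_j$, and $u\mapsto u'$ is a bijection of $U_k^n$. So $\Phi_k(gf)=\Phi_k(f)$. The $u_i$ are linear forms, so $\Phi_k$ preserves degree, and $\Phi_k(S)\subset c_{k,0}^nD_k$ by \eqref{eq:factor} and \eqref{eq:psums}.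

In the next two steps the number $n$ of variables may be any integer $\ge0$.

\emph{Step 1: $\Phi_k$ is onto $c_{k,0}^nD_k$ when $n=k$.} For $n=0$ the map is the identity of $\mathbb{F}_q$. Let $n\ge1$. The map $\Phi_n$ is not linear over the invariants, because an invariant takes different values on tuples of different rank. A factor $L=L(x_1,\dots,x_n)$ repairs this: by (M1) it vanishes at all linearly dependent $u\in U_n^n$. If $u$ is a basis of $U_n$ and $c\in D_n$ is viewed as a polynomial in $n$ variables, then $c(u)=c(y)$ by invariance. Hence $\Phi_n\big(c(x)Lf\big)=c(y)\,\Phi_n(Lf)$ for all $f\in S$, and it suffices to find $f$ with $\Phi_n(Lf)=c_{n,0}^n$. Take $f=\prod_ix_i^{q^n-1-q^{i-1}}$; the exponents are nonnegative since $q^n-q^{n-1}\ge1$. Then $Lf$ is homogeneous of degree $n(q^n-1)$. By \eqref{eq:psums}, a monomial $x^m$ of this degree has $\Phi_n(x^m)=0$ unless all $m_i\ge q^n-1$, that is, unless $x^m=\prod_ix_i^{q^n-1}$, and then $\Phi_n(x^m)=c_{n,0}^n$. The coefficient of this monomial in $Lf$ is the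 coefficient of the diagonal term $\prod_ix_i^{q^{i-1}}$ in $L$, which is $1$.

\emph{Step 2: $\Phi_k$ is onto $c_{k,0}^nD_k$ when $n\ge k$.} For $f=f'(x_1,\dots,x_k)\,x_{k+1}^{q^k-1}\cdots x_n^{q^k-1}$ we have $\Phi_k(f)=c_{k,0}^{n-k}\Phi_k(f')$, where $\Phi_k(f')$ is taken in $k$ variables and runs through $c_{k,0}^kD_k$ by Step 1.

\emph{Step 3: joint surjectivity.} For $k<n$ let $E_k$ be the space of all $f'(x_1,\dots,x_{n-1})\,x_n^{q^k-1}$, and let $E_n=S$. By Step 2 in $n-1\ge k$ variables, $\Phi_k(E_k)=c_{k,0}\cdot c_{k,0}^{n-1}D_k$ for $k<n$, and $\Phi_n(E_n)=c_{n,0}^nD_n$ by Step 1. For $j>k$ we have $\Phi_j(E_k)=0$, because $p_{j,q^k-1}=0$. Given a target $(\tau_0,\dots,\tau_n)$, choose $f\in E_n$ with $\Phi_n(f)=\tau_n$, add an element of $E_{n-1}$ to correct the component $n-1$, and continue downward. No correction disturbs a higher component.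
\end{proof}

\section{Generating functions of invariant functionals}\label{sec:gen}

It remains to bound $\dim(S_G)_d$ from above. This number is the dimension of the space of linear functionals $\alpha:S_d\to\mathbb{F}_q$ with $\alpha(gf)=\alpha(f)$ for all $g,f$. Invariance under permutation and diagonal matrices is easy to read on monomials. Invariance under a transvection $x_1\mapsto x_1+x_2$ gives linear equations with binomial coefficients modulo $p$, which are hard to use directly. A generating function turns them into one identity. To $\alpha$ we attach the Laurent polynomial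
\[
\widehat\alpha(z)=\sum_{|m|=d}\alpha(x^m)\prod_{i=1}^nz_i^{-m_i-1},
\]
which determines $\alpha$. The exponents are chosen, as in \eqref{eq:logder}, so that $\sum_mx^mz^{-m-1}=1/(z-x)$ and partial fractions become available.

\begin{definition}\label{def:T}
For $n\ge1$ and $d\in\mathbb{Z}$ let $T_n^d$ be the space of $\varphi\in z_1^{-1}\cdots z_n^{-1}\,\mathbb{F}_q[z_1^{-1},\dots,z_n^{-1}]$ that are homogeneous of degree $-(d+n)$ and satisfy:
\begin{itemize}
\item[(S1)] $\varphi$ is symmetric in $z_1,\dots,z_n$;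
\item[(S2)] $\varphi(\dots,cz_i,\dots)=c^{-1}\varphi$ for $c\in\mathbb{F}_q^\times$; equivalently, only powers $z_i^{-e}$ with $e\equiv1\pmod{q-1}$ occur;
\item[(S3)] if $n\ge2$, then $\varphi(a,b,z'')=\varphi(a+b,a,z'')+\varphi(a+b,b,z'')$ as rational functions, where $z''=(z_3,\dots,z_n)$.
\end{itemize}
Put $T_n=\bigoplus_dT_n^d$, and let $T_0=T_0^0=\mathbb{F}_q$. We call $d$ the \emph{weight} of $\varphi\in T_n^d$, and we call $e$ an \emph{exponent} of $\varphi$ if some $z_i^{-e}$ occurs in $\varphi$. For $k\ge0$ let $T_{n,k}\subset T_n$ be the subspace of elements all of whose exponents are at least $q^k$, so that $T_n=T_{n,0}\supset T_{n,1}\supset\cdots$ and $T_{0,k}=T_0$.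
\end{definition}

By (S1), the equation (S3) holds in any two of the variables. It is an identity in the ring obtained from $\mathbb{F}_q[a,b,z'']$ by inverting $a$, $b$, $a+b$ and the $z_i$, so it may be evaluated at any point of a field where these elements are nonzero.

\begin{lemma}\label{lem:functional}
If $\alpha$ is a $G$-invariant functional on $S_d$, then $\widehat\alpha\in T_n^d$. Hence $\dim(S_G)_d\le\dim T_n^d$.
\end{lemma}

\begin{proof}
Invariance under permutation matrices gives (S1). Invariance under $x_i\mapsto cx_i$ gives $(1-c^{m_i})\alpha(x^m)=0$, so $\alpha(x^m)\neq0$ forces $(q-1)\mid m_i$, which is (S2). For (S3) let $F=\mathbb{F}_q(a,b,z'')$ and extend $\alpha$ to an $F$-linear map on $F\otimes S_d$. Let $(x_1',\dots,x_n')$ be a basis of $V^*$ and let $w_1,\dots,w_n\in F^\times$. In $F[x][[t]]$ the coefficient of $t^d$ in $\prod_i(w_i-tx_i')^{-1}$ is $\sum_{|m|=d}\prod_i(x_i')^{m_i}w_i^{-m_i-1}$, and by invariance $\alpha$ sends it to $\widehat\alpha(w_1,\dots,w_n)$. Apply $\frac1{XY}=\frac1{X+Y}\big(\frac1X+\frac1Y\big)$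 to $X=a-tx_1$ and $Y=b-tx_2$:
\[
\frac{1}{(a-tx_1)(b-tx_2)}=\frac1{(a+b)-t(x_1+x_2)}\cdot\frac1{a-tx_1}+\frac1{(a+b)-t(x_1+x_2)}\cdot\frac1{b-tx_2}.
\]
Multiply by $\prod_{i\ge3}(z_i-tx_i)^{-1}$, take the coefficient of $t^d$, and apply $\alpha$. The three terms belong to the bases $(x_1,x_2,x_3,\dots)$, $(x_1+x_2,x_1,x_3,\dots)$ and $(x_1+x_2,x_2,x_3,\dots)$, and they give (S3).
\end{proof}

For $\varphi\in T_n$ with $n\ge1$ we expand in the first variable:
\[
\varphi=\sum_{e\ge1}\varphi_e(z_2,\dots,z_n)\,z_1^{-e}.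
\]
The conditions (S1)--(S3) in the variables $z_2,\dots,z_n$ pass to the coefficient of $z_1^{-e}$. Counting degrees, we get
\begin{equation}\label{eq:coef}
\varphi\in T_{n,k}^d\ \Longrightarrow\ \varphi_e\in T_{n-1,k}^{\,d-e+1}.
\end{equation}

The solutions that come from the maps $\Phi_k$ show what structure to look for in $T_n$.

\begin{example}\label{ex:model}
Fix $k$, put $Q=q^k$, and let $\Pi_k(z_1,\dots,z_n)=\prod_{i=1}^nc_{k,0}/f_k(z_i)$, a power series in the $z_i^{-1}$ over $D_k$. Let $\ell$ be a linear functional on $D_k$ that vanishes on all homogeneous components except the one of degree $d$. Then $\alpha=\ell\circ\Phi_k$ is an invariant functional on $S_d$, and by \eqref{eq:factor} and \eqref{eq:logder} its generating function is $\varphi=\ell(\Pi_k)$, with $\ell$ applied to each coefficient. Three features matter.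
\begin{itemize}
\item[(a)] All exponents are at least $Q$, so $\varphi\in T_{n,k}$. If $\ell$ is the coefficient of $c_{k,0}^n$, then $\varphi=\prod_iz_i^{-Q}$, and (S3) is the identity $a^{-Q}b^{-Q}=(a+b)^{-Q}(a^{-Q}+b^{-Q})$.
\item[(b)] The leading coefficient $\varphi_Q=\ell\big(c_{k,0}\Pi_k(z_2,\dots,z_n)\big)$ is a solution of the same kind in one variable fewer.
\item[(c)] Since $c_{k,0}\Pi_k(z_1,\dots,\widehat{z_i},\dots,z_n)=f_k(z_i)\,\Pi_k(z_1,\dots,z_n)$, we have
\[
\varphi_Q(z_1,\dots,\widehat{z_i},\dots,z_n)-z_i^Q\varphi=\sum_{j=0}^{k-1}z_i^{q^j}\,\ell(c_{k,j}\Pi_k)\qquad(i=1,\dots,n).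
\]
For $k=n$ this is a square system with the Moore matrix. So the effect of replacing $\ell$ by $\ell(c_{n,j}\,\cdot\,)$ can be computed from $\varphi$ alone, without knowing $\ell$.
\end{itemize}
\end{example}

Accordingly we expect $T_{n,k}/T_{n,k+1}$ for $k<n$, and $T_{n,n}$ for $k=n$, to match the $k$-th term of \eqref{eq:LRS}. We use (b) to reduce the number of variables to $k$, and (c) to handle $T_{k,k}$.

\section{The case $q=2$, $n=2$}\label{sec:example}

This section is not needed for the proof, but all its steps are visible here. The right side of \eqref{eq:LRS} is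
\[
1+\frac{t^2}{1-t}+\frac{t^6}{(1-t^3)(1-t^2)} .
\]
Condition (S2) is empty and signs do not matter. Let $0\ne\varphi\in T_2^d$ and write $\varphi(a,b)=\sum_e\gamma_ea^{-e}b^{-(d+2-e)}$ with $\gamma_e=\gamma_{d+2-e}$. Regard $g(a)=\varphi(a,b)$ as a function of $a$. Then (S3) reads
\begin{equation}\label{eq:ex}
g(a)+g(a+b)=\varphi(a+b,a).
\end{equation}
As a series in $a^{-1}$, the right side starts at $a^{-d-2}$ or later. So $g$ is almost invariant under $a\mapsto a+b$. On the left, $a^{-e}+(a+b)^{-e}=e\,b\,a^{-e-1}+\cdots$.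

\emph{The smallest exponent.} Let $\mu$ be the smallest exponent of $\varphi$; then $d+2\ge2\mu$. The coefficient of $a^{-\mu-1}$ on the left of \eqref{eq:ex} is $\mu\gamma_\mu b^{\mu-d-1}$. It must vanish if $\mu+1<d+2$, which holds unless $\mu=1$ and $d=0$. So either $\varphi=a^{-1}b^{-1}$, or $\mu$ is even. In weight $d>0$ all exponents are therefore at least $2$, which forces $d\ge2$, and if $\gamma_2=0$, then all exponents are at least $4$, because $\mu=3$ is excluded. Thus $T_{2,0}/T_{2,1}$ and $T_{2,1}/T_{2,2}$ are bounded by the terms $1$ and $t^2/(1-t)$.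

\emph{The top step.} Let $\varphi\in T_{2,2}^d$, so $d\ge6$. The coefficient $\gamma_4$ no longer suffices, since the third term of the series has unbounded coefficients. We follow Example~\ref{ex:model}(c). First, $(a+b)^{-4}=(a^4+b^4)^{-1}=a^{-4}+\cdots$ with next term $a^{-8}$, so the coefficient of $a^{-6}$ in \eqref{eq:ex} gives $\gamma_5=0$. Put $\rho_1=\varphi_4(b)+a^4\varphi$ and $\rho_2=\varphi_4(a)+b^4\varphi$, and solve
\[
a\theta_0+a^2\theta_1=\rho_1,\qquad b\theta_0+b^2\theta_1=\rho_2 .
\]
With $L=ab(a+b)$, Cramer's rule gives $L\theta_0=b^2\rho_1+a^2\rho_2$ and $L\theta_1=b\rho_1+a\rho_2$. At $a=b$ we have $\rho_1=\rho_2$, so both right sides vanish there and are divisible by $a+b$. Hence $\theta_0,\theta_1$ are Laurent polynomials. In the variable $a$, $\rho_1=\sum_{e\ge6}\gamma_ea^{4-e}b^{e-d-2}$ has degree at most $-2$ because $\gamma_5=0$, and $\rho_2$ has degree at most $-4$. So $L\theta_j$ has degree at most $-2$ and $\theta_j$ has degree at most $-4$ in $a$, and the same holds in $b$ by symmetry. Section~\ref{sec:top}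 shows that the $\theta_j$ satisfy (S3) and that the operators $C_j:\varphi\mapsto\theta_j$ on $T_{2,2}$ commute. They lower the weight by $3$ and $2$. If both kill $\varphi$, then $\varphi=a^{-4}\varphi_4(b)=b^{-4}\varphi_4(a)$ is a multiple of $a^{-4}b^{-4}$, of weight $6$. For example, in weight $8$ the condition $\gamma_5=0$ leaves only $\varphi=a^{-4}b^{-6}+a^{-6}b^{-4}$; here $\rho_1=a^{-2}b^{-4}$ and $\rho_2=a^{-4}b^{-2}$, so $C_0\varphi=0$ and $C_1\varphi=a^{-4}b^{-4}$. A nonzero $\varphi$ can be lowered by the $C_j$ until it becomes a nonzero multiple of $a^{-4}b^{-4}$, so $T_{2,2}^d$ embeds in the dual of the degree $d-6$ part of a polynomial ring with generators of degrees $3$ and $2$. This is the third term.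

\section{Almost periodicity and the filtration $T_{n,k}$}\label{sec:filtration}

Let $n\ge1$ and $\varphi\in T_n$. Throughout this section and the next, put
\[
K=\mathbb{F}_q(z_2,\dots,z_n),\qquad W=\mathbb{F}_qz_2+\dots+\mathbb{F}_qz_n\subset K,\qquad g(a)=\varphi(a,z_2,\dots,z_n)\in K[a^{-1}],
\]
so $|W|=q^{n-1}$. The symbol $O(a^N)$ denotes an element of $a^NK[[a^{-1}]]$. For $b\in K$ the substitution $a\mapsto a+b$ is an automorphism of $K((a^{-1}))$ that preserves each $a^NK[[a^{-1}]]$.

Part (i) of the next lemma generalizes \eqref{eq:ex}. To apply Lemma~\ref{lem:periodic} we need polynomials instead of series in $a^{-1}$. We multiply $g$ by a power $a^R$ that is itself almost periodic, which is the case when $R$ is divisible by a high power of $q$.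

\begin{lemma}\label{lem:translation}
Let $\varphi\in T_n$ and let $N$ be an integer such that $e+e'\ge N$ for every monomial $z_1^{-e}z_2^{-e'}\cdots$ occurring in $\varphi$ (no condition if $n=1$).
\begin{itemize}
\item[(i)] $g(a+b)-g(a)=O(a^{-N})$ for all $b\in W$.
\item[(ii)] Suppose that all exponents of $\varphi$ are at least $\mu$. Let $Q'$ be a power of $q$, let $R$ be a positive multiple of $Q'$, and let $h(a)=\sum_{e\le R}\varphi_e\,a^{R-e}\in K[a]$ be the polynomial part of $a^Rg(a)$. Then for all $b\in W$ the polynomial $h(a+b)-h(a)$ is zero or has degree at most $\max(R-N,\ R-\mu-Q')$.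
\end{itemize}
If all exponents are at least $\mu$, the hypothesis holds with $N=2\mu$.
\end{lemma}

\begin{proof}
(i) For $n=1$ we have $W=0$. Let $n\ge2$ and $c\in\mathbb{F}_q^\times$. Replace $b$ by $cb$ in (S3), multiply by $c$, and use (S2) in the second variable:
\[
\varphi(a,b,z'')-\varphi(a+cb,b,z'')=c\,\varphi(a+cb,a,z'').
\]
For $b=z_2$ the left side is $g(a)-g(a+cz_2)$, and the right side is a $K$-linear combination of terms $(a+cz_2)^{-e}a^{-e'}$ with $e+e'\ge N$, so it is $O(a^{-N})$. By (S1) the same holds for $cz_i$ with $i\ge2$. If the claim holds for $b$ and $b'$, then $g(a+b+b')-g(a+b')$ is the image of $g(a+b)-g(a)$ under $a\mapsto a+b'$ and is $O(a^{-N})$, so the claim holds for $b+b'$. The elements $cz_i$ generate $W$ as an additive group.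

(ii) Put $H(a)=a^Rg(a)$. We have $(a+b)^R=(a^{Q'}+b^{Q'})^{R/Q'}=a^R+O(a^{R-Q'})$ and $g(a+b)=O(a^{-\mu})$. Hence
\[
H(a+b)-H(a)=a^R\big(g(a+b)-g(a)\big)+O(a^{R-Q'-\mu})=O(a^{R-N})+O(a^{R-\mu-Q'}).
\]
Since $H-h=O(a^{-1})$, the polynomial $h(a+b)-h(a)$ differs from this series by $O(a^{-1})$.
\end{proof}

The first application says that the smallest exponent cannot lie strictly between two consecutive powers of $q$ up to $q^n$.

\begin{lemma}\label{lem:gap}
Let $0\le k<n$ and $Q=q^k$. If $\varphi\in T_{n,k}$ and $\varphi_Q=0$, then $\varphi\in T_{n,k+1}$.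
\end{lemma}

\begin{proof}
Let $\varphi\ne0$ and let $\mu$ be minimal with $\varphi_\mu\ne0$. Then $\mu>Q$, and by (S1) all exponents are at least $\mu$. Suppose $\mu<qQ$. Apply Lemma~\ref{lem:translation}(ii) with $R=Q'=qQ$ and $N=2\mu$. The polynomial $h$ has degree $\delta=qQ-\mu\ge1$, and the bound is $\max(\delta-\mu,-\mu)=\delta-\mu<\delta-Q$. Since $k\le n-1$, there is a subspace $W'\subset W$ with $Q$ elements, and Lemma~\ref{lem:periodic}(ii) for $W'$ gives $\delta=sQ$ for an integer $s$. Then $\mu=(q-s)Q$, and $Q<\mu<qQ$ means $1\le s\le q-2$. On the other hand $\mu\equiv1$ by (S2) and $q\equiv Q\equiv1\pmod{q-1}$, so $(q-1)\mid s$. This is a contradiction.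
\end{proof}

Both hypotheses used at the end are needed. For $k=n=1$ the element $z^{-(2q-1)}\in T_{1,1}$ has $\varphi_q=0$ and is not in $T_{1,2}$. For $q=4$, the function $a^{-2}b^{-2}$ satisfies (S1) and (S3) but not (S2), and its exponent lies strictly between $1$ and $q$.

Lemma~\ref{lem:gap} embeds $T_{n,k}/T_{n,k+1}$ in $T_{n-1,k}$. This target is too large when $k<n-1$, because it contains the higher steps of the filtration in $n-1$ variables. The next lemma shows that the image avoids them.

\begin{lemma}\label{lem:avoid}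
Let $0\le k\le n-2$, $Q=q^k$ and $\varphi\in T_{n,k}$. If $\varphi_Q\in T_{n-1,k+1}$, then $\varphi_Q=0$.
\end{lemma}

\begin{proof}
The estimate with $N=2Q$ is too weak here, so we first improve $N$. Let $e<qQ$. By (S1), the coefficient of $z_2^{-Q}$ in $\varphi_e$ equals the coefficient of $z_2^{-e}$ in $\varphi_Q$, which is $0$ by hypothesis. Now $\varphi_e\in T_{n-1,k}$ by \eqref{eq:coef} and $k<n-1$, so Lemma~\ref{lem:gap} gives $\varphi_e\in T_{n-1,k+1}$. Thus a monomial $z_1^{-e}z_2^{-e'}\cdots$ of $\varphi$ has $e\ge Q$ and $e'\ge qQ$ if $e<qQ$, and it has $e\ge qQ$ and $e'\ge Q$ otherwise. In both cases $e+e'\ge N:=(q+1)Q$.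

Suppose $\varphi_Q\ne0$. Apply Lemma~\ref{lem:translation}(ii) with $\mu=Q$ and $R=Q'=qQ$. The polynomial $h$ has degree $(q-1)Q\ge1$, and the bound is $\max(-Q,-Q)<0$, so $h(a+b)=h(a)$ for all $b\in W$. By Lemma~\ref{lem:periodic}(i), $q^{n-1}$ divides $(q-1)Q$. But $1\le(q-1)Q<q^{k+1}\le q^{n-1}$, a contradiction.
\end{proof}

For $k=n-1$ the statement fails. Take $n=2$, $k=1$, and let $\ell$ in Example~\ref{ex:model} be the coefficient of $y_1^{s(q-1)}$. Since $p_{1,m}=-y_1^m$ when $m$ is a positive multiple of $q-1$ and $p_{1,m}=0$ otherwise, we get $\varphi=\sum_{i+j=s,\ i,j\ge1}a^{-i(q-1)-1}b^{-j(q-1)-1}$, and $\varphi_q=b^{-(s-1)(q-1)-1}$ is a nonzero element of $T_{1,2}$ for $s\ge q+2$.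

\begin{proposition}\label{prop:filtration}
For $0\le k<n$ and all $d$,
\[
\dim\big(T_{n,k}^d/T_{n,k+1}^d\big)\le\dim T_{k,k}^{\,d-(n-k)(q^k-1)} .
\]
\end{proposition}

\begin{proof}
Let $Q=q^k$ and $k<m\le n$. By \eqref{eq:coef}, $\varphi\mapsto\varphi_Q$ maps $T_{m,k}$ to $T_{m-1,k}$ and lowers the weight by $Q-1$. Its kernel contains $T_{m,k+1}$, and equals it by Lemma~\ref{lem:gap}. If $m\ge k+2$, the image meets $T_{m-1,k+1}$ in $0$ by Lemma~\ref{lem:avoid}. So there are $n-k$ injections
\[
T_{n,k}/T_{n,k+1}\hookrightarrow T_{n-1,k}/T_{n-1,k+1}\hookrightarrow\cdots\hookrightarrow T_{k+1,k}/T_{k+1,k+1}\hookrightarrow T_{k,k},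
\]
each lowering the weight by $Q-1$.
\end{proof}

\section{Dickson operators on $T_{n,n}$}\label{sec:top}

It remains to bound the spaces $T_{k,k}$; we rename $k$ as $n$.

\begin{proposition}\label{prop:top}
For $n\ge0$ and all $d$, $\dim T_{n,n}^d$ is at most the coefficient of $t^d$ in
\[
\frac{t^{n(q^n-1)}}{\prod_{j=0}^{n-1}(1-t^{q^n-q^j})}.
\]
\end{proposition}

For $n=0$ both sides are $1$ in weight $0$. From now on $n\ge1$ and $Q=q^n$. The bound says that $T_{n,n}$ is no larger than the graded dual of $c_{n,0}^nD_n$. On that dual the generators $c_{n,j}$ act by commuting operators that lower the degree, and Example~\ref{ex:model}(c) gives a formula for them that makes sense for every $\varphi\in T_{n,n}$.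

\begin{definition}\label{def:C}
For $\varphi\in T_{n,n}$ put $\varphi^{(i)}=\varphi_Q(z_1,\dots,\widehat{z_i},\dots,z_n)$ and $\rho_i=\varphi^{(i)}-z_i^Q\varphi$. Let $\Theta(X)=\sum_{j=0}^{n-1}\theta_jX^{q^j}$ be the unique polynomial over $\mathbb{F}_q(z_1,\dots,z_n)$ with
\begin{equation}\label{eq:system}
\Theta(z_i)=\rho_i\qquad(i=1,\dots,n),
\end{equation}
which exists by (M2). Define $C_j\varphi=\theta_j$.
\end{definition}

The maps $C_j$ are $\mathbb{F}_q$-linear. Write $M=M(z_1,\dots,z_n)$, $L=\det M$, and let $\operatorname{adj}(M)$ be the adjugate matrix, with $\operatorname{adj}(M)M=M\operatorname{adj}(M)=L\cdot\mathrm{Id}$. The entry $\operatorname{adj}(M)_{ji}$ is, up to sign, the minor of $M$ without row $i$ and column $j$; it does not involve $z_i$. Cramer's rule reads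
\begin{equation}\label{eq:cramer}
L\theta_j=\sum_{i=1}^n\operatorname{adj}(M)_{ji}\,\rho_i .
\end{equation}
We must show that $\theta_j$ lies in $T_{n,n}$. There are two difficulties: the division by $L$ could raise the degree in $z_i$ above $-Q$, and it could create poles along the hyperplanes in \eqref{eq:moore}. The next two lemmas deal with them in this order.

\subsection{A gap above the exponent $Q$}

In $1/f_n(z)$ the term after $z^{-Q}$ is $-c_{n,n-1}z^{-2Q+q^{n-1}}$. Every element of $T_{n,n}$ has the same gap.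

\begin{lemma}\label{lem:secondgap}
If $\varphi\in T_{n,n}$, then $\varphi_e=0$ for $Q<e<2Q-q^{n-1}$.
\end{lemma}

\begin{proof}
Let $P(a)=\sum_{e=Q}^{2Q-1}\varphi_ea^{2Q-e}\in K[a]$, so $P(0)=0$ and $\deg P\le Q$. We show that $P$ is $\mathbb{F}_q$-linear. Then $\varphi_e\ne0$ with $Q<e<2Q$ forces $2Q-e=q^i<Q$, so $e\ge2Q-q^{n-1}$.

By (S2), only powers $a^s$ with $s\equiv2-1=1\pmod{q-1}$ occur in $P$, so $P(ca)=cP(a)$ for $c\in\mathbb{F}_q$. Apply Lemma~\ref{lem:translation}(ii) with $\mu=Q'=Q$ and $R=N=2Q$. There $h=P+\varphi_{2Q}$ and the bound is $0$. So for $b\in W$ the difference $P(a+b)-P(a)$ is constant in $a$, and setting $a=0$ gives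
\[
P(a+b)=P(a)+P(b)\qquad(b\in W).
\]
In particular the restriction of $P$ to $W$ is an $\mathbb{F}_q$-linear map. By (M2) there is $P_0=\sum_{i=0}^{n-2}\kappa_ia^{q^i}$ over $K$ with $P_0(z_i)=P(z_i)$ for $2\le i\le n$, and then $P_0=P$ on $W$. The polynomial $r=P-P_0$ satisfies $r(a+b)=r(a)$ for $b\in W$, $r(0)=0$ and $\deg r\le Q$. By Lemma~\ref{lem:periodic}(i), $r=\varrho(f_W)$ with $\varrho(0)=0$ and $\deg\varrho\le Q/q^{n-1}=q$. From $r(ca)=cr(a)$ and $f_W(ca)=cf_W(a)$ we get $\varrho(cX)=c\varrho(X)$ for $c\in\mathbb{F}_q^\times$, since $f_W$ is transcendental over $K$. So the exponents $s$ of $\varrho$ satisfy $1\le s\le q$ and $s\equiv1\pmod{q-1}$, that is, $\varrho=\varrho_1X+\varrho_qX^q$. By (M3), $f_W$ and $f_W^q$ are $\mathbb{F}_q$-linear, and so is $P=P_0+\varrho_1f_W+\varrho_qf_W^q$.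
\end{proof}

\subsection{A relation along hyperplanes}

If $v_1+\dots+v_r=0$ and all $v_i$ are nonzero, then $\sum_i\prod_{l\ne i}v_l^{-1}=(v_1+\dots+v_r)/(v_1\cdots v_r)=0$. Every element of $T_m$ satisfies the same relation as the product of the $z_i^{-1}$.

\begin{lemma}\label{lem:cycle}
Let $\psi\in T_m$, let $F\supset\mathbb{F}_q$ be a field, and let $2\le r\le m+1$. Let $v_1,\dots,v_r\in F$ have sum $0$, with any $r-1$ of them linearly independent over $\mathbb{F}_q$, and let $w\in(F^\times)^{m-r+1}$. Then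
\[
\sum_{i=1}^r\psi(v_1,\dots,\widehat{v_i},\dots,v_r,w)=0 .
\]
\end{lemma}

\begin{proof}
All $v_i$ are nonzero, so the values are defined. We use induction on $r$. For $r=2$ we have $v_2=-v_1$, and (S2) with $c=-1$ gives $\psi(v_2,w)=-\psi(v_1,w)$. Let $r\ge3$ and $u=v_1+v_2$. The $r-1$ elements $u,v_3,\dots,v_r$ have sum $0$. Any $r-2$ of them are independent: this is clear for $v_3,\dots,v_r$, and a relation among $u$ and the $v_l$ with $l\ge3$, $l\ne i$, would be a relation among the $v_l$ with $l\ne i$. In particular $u\neq0$. For $s=1,2$ the induction hypothesis with $(v_s,w)$ in place of $w$ gives, using (S1),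
\[
\psi(v_s,v_3,\dots,v_r,w)+\sum_{i\ge3}\psi(u,v_s,v_3,\dots,\widehat{v_i},\dots,v_r,w)=0 .
\]
Add the two equations. The first terms are the summands that omit $v_2$ and $v_1$. In the sums, (S3) gives $\psi(u,v_1,\dots)+\psi(u,v_2,\dots)=\psi(v_1,v_2,\dots)$, the summand that omits $v_i$.
\end{proof}

\subsection{The operators}

Let $A=\mathbb{F}_q[z_1^{\pm1},\dots,z_n^{\pm1}]$. It is a localization of a polynomial ring, hence a unique factorization domain, and the $z_i$ are units.

\begin{lemma}\label{lem:operators}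
If $\varphi\in T_{n,n}^d$, then $C_j\varphi\in T_{n,n}^{\,d-(q^n-q^j)}$ for $0\le j\le n-1$.
\end{lemma}

\begin{proof}
\emph{(a) $\theta_j$ is a Laurent polynomial.} By \eqref{eq:cramer}, $L\theta_j\in A$. Let $v=\sum_i\lambda_iz_i$ be a factor in \eqref{eq:moore} with at least two nonzero coefficients. It is a prime element of $A$. These primes are pairwise not associate, and $L$ is their product times the unit $z_1\cdots z_n$. So it suffices to show $v\mid L\theta_j$. Let $F$ be the fraction field of $A/vA$, and compute in $F$. For any $i_0$ with $\lambda_{i_0}\ne0$ we can eliminate $z_{i_0}$, so the $z_i$ with $i\ne i_0$ are algebraically independent in $F$.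

The $j$-th entry of $\lambda^TM$ is $\sum_i\lambda_iz_i^{q^j}=v^{q^j}=0$. The minor of $M$ without row $i_0$ and the last column is the Moore determinant of the $z_i$ with $i\ne i_0$, which is nonzero by (M1). So $M$ has rank $n-1$ over $F$, and its left kernel is the line spanned by $\lambda^T$. Since $\operatorname{adj}(M)M=L\cdot\mathrm{Id}=0$ over $F$, the $j$-th row of $\operatorname{adj}(M)$ is $\kappa_j\lambda^T$ for some $\kappa_j\in F$. Hence
\[
L\theta_j=\kappa_j\sum_i\lambda_i\rho_i=\kappa_j\Big(\sum_i\lambda_i\varphi^{(i)}-v^Q\varphi\Big)=\kappa_j\sum_{\lambda_i\ne0}\lambda_i\varphi^{(i)}\quad\text{in }F.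
\]
Apply Lemma~\ref{lem:cycle} to $\psi=\varphi_Q\in T_{n-1}$, to the elements $v_i=\lambda_iz_i$ with $\lambda_i\ne0$, and to the tuple $w$ of the $z_i$ with $\lambda_i=0$. The $v_i$ have sum $0$, and after removing one of them the others are algebraically independent. By (S1) and (S2), the summand that omits $v_i$ is $\varphi^{(i)}\prod_{l\ne i,\,\lambda_l\ne0}\lambda_l^{-1}=\lambda_i\varphi^{(i)}\big/\prod_{\lambda_l\ne0}\lambda_l$. So $\sum_{\lambda_i\neq0}\lambda_i\varphi^{(i)}=0$ in $F$, and $v\mid L\theta_j$.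

\emph{(b) (S1) and (S2).} Since $\varphi$ and $\varphi_Q$ are symmetric, a permutation of the variables permutes the equations \eqref{eq:system}. By uniqueness each $\theta_j$ is symmetric. Let $c\in\mathbb{F}_q^\times$ and let $\widetilde\Theta$ be obtained from $\Theta$ by substituting $cz_1$ for $z_1$ in the coefficients. The substitution fixes $\rho_1$, because $\varphi^{(1)}$ does not involve $z_1$ and $c^Qc^{-1}=1$, and it multiplies $\rho_i$ by $c^{-1}$ for $i\ge2$. So $c\widetilde\Theta(z_1)=\widetilde\Theta(cz_1)=\rho_1$ and $c\widetilde\Theta(z_i)=\rho_i$ for $i\ge2$. By uniqueness $c\widetilde\Theta=\Theta$.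

\emph{(c) All exponents are at least $Q$.} Let $\deg_1$ be the largest power of $z_1$ in a Laurent polynomial; it is additive on products. We bound the terms of \eqref{eq:cramer}. For $i=1$, the entry $\operatorname{adj}(M)_{j1}$ does not involve $z_1$, and $\rho_1=-\sum_{e>Q}\varphi_ez_1^{Q-e}$ has $\deg_1\rho_1\le Q-(2Q-q^{n-1})=q^{n-1}-Q$ by Lemma~\ref{lem:secondgap}. For $i\ge2$, $\deg_1\operatorname{adj}(M)_{ji}\le q^{n-1}$, and $\deg_1\rho_i\le-Q$ because all exponents of $\varphi$ and $\varphi_Q$ are at least $Q$. So $\deg_1L\theta_j\le q^{n-1}-Q$. Since $\deg_1L=q^{n-1}$, we get $\deg_1\theta_j\le-Q$, and by (b) the same holds in every variable.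

\emph{(d) (S3).} Let $n\ge2$. Write $\Theta_{a,b}$ for $\Theta$ with $(z_1,z_2)=(a,b)$, and suppress $z''$ from the notation. The polynomials $\Theta_{a+b,a}$ and $\Theta_{a+b,b}$ arise from $\Theta_{a,b}$ by field automorphisms and satisfy the transformed equations \eqref{eq:system}. We check that $\Theta''=\Theta_{a+b,a}+\Theta_{a+b,b}$ has the same values as $\Theta_{a,b}$ at $a$, $b$ and the $z_i$; then $\Theta''=\Theta_{a,b}$ by uniqueness, which is (S3) for all $\theta_j$. At $X=z_i$ with $i\ge3$,
\[
\Theta''(z_i)=\varphi^{(i)}(a+b,a)+\varphi^{(i)}(a+b,b)-z_i^Q\big(\varphi(a+b,a)+\varphi(a+b,b)\big)=\varphi^{(i)}(a,b)-z_i^Q\varphi(a,b)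
\]
by (S3) for $\varphi_Q$ and for $\varphi$. At $X=a$ we have $\Theta_{a+b,a}(a)=\varphi_Q(a+b)-a^Q\varphi(a+b,a)$. For the second summand use additivity in $X$ and $(a+b)^Q-b^Q=a^Q$:
\begin{align*}
\Theta_{a+b,b}(a)&=\Theta_{a+b,b}(a+b)-\Theta_{a+b,b}(b)\\
&=\big(\varphi_Q(b)-(a+b)^Q\varphi(a+b,b)\big)-\big(\varphi_Q(a+b)-b^Q\varphi(a+b,b)\big)\\
&=\varphi_Q(b)-\varphi_Q(a+b)-a^Q\varphi(a+b,b).
\end{align*}
The sum is $\varphi_Q(b)-a^Q\varphi(a,b)=\Theta_{a,b}(a)$. As $\Theta''$ and $\varphi(a,b)$ are symmetric in $a$ and $b$, exchanging them gives $\Theta''(b)=\varphi_Q(a)-b^Q\varphi(a,b)=\Theta_{a,b}(b)$.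

\emph{(e) Weight.} Each $\rho_i$ is homogeneous of degree $Q-d-n$, and $\operatorname{adj}(M)_{ji}$ is homogeneous of degree $\deg L-q^j$. So $\theta_j$ is homogeneous of degree $Q-q^j-d-n$.
\end{proof}

Commutativity is not visible from \eqref{eq:system}, because of the terms $\varphi^{(i)}$. We pass to a quotient of $A$ in which these terms vanish but $T_{n,n}$ is still seen faithfully. There $C_j$ becomes multiplication by a Dickson polynomial in the variables $z$.

\begin{lemma}\label{lem:commute}
The operators $C_0,\dots,C_{n-1}$ on $T_{n,n}$ commute.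
\end{lemma}

\begin{proof}
Let $A_0\subset A$ be the span of the monomials in which some $z_i$ occurs to a power $\ge0$. It is stable under multiplication by polynomials, so $\Omega=A/A_0$ is a module over $\mathbb{F}_q[z_1,\dots,z_n]$. For $\varphi\in T_{n,n}$, every $z_i$ occurs in $L\varphi$ to powers at most $q^{n-1}-Q<0$. So $L\varphi\in A_0$ implies $L\varphi=0$, and $\varphi\mapsto L\varphi$ is an injection $T_{n,n}\to\Omega$.

Let $c_j=c_{n,j}(z_1,\dots,z_n)\in\mathbb{F}_q[z_1,\dots,z_n]$ be obtained from $c_{n,j}$ by substituting $z$ for $y$. Each $z_i$ is a root of $X^Q+\sum_jc_jX^{q^j}$, so $z_i^Q=-\sum_jM_{ij}c_j$, and multiplying by the adjugate gives $\sum_i\operatorname{adj}(M)_{ji}z_i^Q=-Lc_j$. Hence \eqref{eq:cramer} becomes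
\[
L\,C_j\varphi=\sum_i\operatorname{adj}(M)_{ji}\,\varphi^{(i)}+c_j\,L\varphi .
\]
Neither $\operatorname{adj}(M)_{ji}$ nor $\varphi^{(i)}$ involves $z_i$, so the sum lies in $A_0$, and $L\,C_j\varphi=c_j\,L\varphi$ in $\Omega$. Since $C_l\varphi\in T_{n,n}$, we may iterate: $L\,C_jC_l\varphi=c_jc_l\,L\varphi=L\,C_lC_j\varphi$ in $\Omega$. By injectivity $C_jC_l\varphi=C_lC_j\varphi$.
\end{proof}

\begin{lemma}\label{lem:socle}
If $\varphi\in T_{n,n}$ and $C_j\varphi=0$ for all $j$, then $\varphi\in\mathbb{F}_q\cdot\prod_iz_i^{-Q}$.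
\end{lemma}

\begin{proof}
By \eqref{eq:system}, $\rho_i=0$, so $\varphi=z_i^{-Q}\varphi^{(i)}$ for every $i$. Thus each $z_i$ occurs only as $z_i^{-Q}$.
\end{proof}

\begin{proof}[Proof of Proposition~\ref{prop:top}]
Put $d_0=n(Q-1)$, the weight of $\prod_iz_i^{-Q}$. Since all exponents are at least $Q$, we have $T_{n,n}^d=0$ for $d<d_0$. Let $\mathcal{P}=\mathbb{F}_q[\Gamma_0,\dots,\Gamma_{n-1}]$ be a polynomial ring with $\deg\Gamma_j=q^n-q^j>0$. By Lemmas~\ref{lem:operators} and~\ref{lem:commute}, $\mathcal{P}$ acts on $T_{n,n}$ with $\Gamma_j$ acting as $C_j$, and $\mathcal{P}_s$ lowers the weight by $s$. Let $\Lambda:T_{n,n}\to\mathbb{F}_q$ be the coefficient of $\prod_iz_i^{-Q}$. To $\varphi\in T_{n,n}^d$ attach the functional $u\mapsto\Lambda(u\varphi)$ on $\mathcal{P}_{d-d_0}$. This linear map from $T_{n,n}^d$ to the dual of $\mathcal{P}_{d-d_0}$ is injective. Indeed, let $\varphi\ne0$. Monomials $u$ with $u\varphi\ne0$ have degree at most $d-d_0$; choose one of maximal degree. Then $C_ju\varphi=0$ for all $j$,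 so $u\varphi$ is a nonzero multiple of $\prod_iz_i^{-Q}$ by Lemma~\ref{lem:socle}. Thus $\deg u=d-d_0$ and $\Lambda(u\varphi)\ne0$. Hence $\dim T_{n,n}^d\le\dim\mathcal{P}_{d-d_0}$, which is the stated coefficient.
\end{proof}

\section{Proof of the main theorem}\label{sec:end}

\begin{proof}[Proof of Theorem~\ref{thm:main}]
The filtration $T_n=T_{n,0}\supset\dots\supset T_{n,n}$ gives $\dim T_n^d=\dim T_{n,n}^d+\sum_{k<n}\dim(T_{n,k}^d/T_{n,k+1}^d)$. By Lemma~\ref{lem:functional} and Propositions~\ref{prop:filtration} and~\ref{prop:top}, coefficientwise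
\begin{equation}\label{eq:chain}
\operatorname{Hilb}(S_G,t)\le\operatorname{Hilb}(T_n,t)\le\sum_{k=0}^nt^{(n-k)(q^k-1)}\frac{t^{k(q^k-1)}}{\prod_{j<k}(1-t^{q^k-q^j})}=\sum_{k=0}^n\frac{t^{n(q^k-1)}}{\prod_{j<k}(1-t^{q^k-q^j})},
\end{equation}
where $T_n$ is graded by weight. The right side is the Hilbert series of $\bigoplus_{k=0}^nc_{k,0}^nD_k$, onto which $S_G$ surjects by Proposition~\ref{prop:surj}. So equality holds throughout \eqref{eq:chain}, and in each degree $\Phi$ is a surjection between spaces of the same finite dimension.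
\end{proof}

\section{Consequences of the isomorphism}\label{sec:cons}

\subsection{All invariant functionals}

The graded dual $\bigoplus_dS_d^*$ of $S$ is the divided power algebra, so the invariant functionals are the $G$-invariants in that algebra. Lemma~\ref{lem:functional} only gave necessary conditions for invariance. They are sufficient.

\begin{corollary}\label{cor:functionals}
A linear functional $\alpha$ on $S_d$ is $G$-invariant if and only if $\widehat\alpha$ satisfies (S1)--(S3). Moreover, $T_n$ is the span of the coefficients, with respect to the monomials in $c_{k,0},\dots,c_{k,k-1}$, of the series $c_{k,0}^n\prod_{i=1}^nf_k(z_i)^{-1}$ expanded in the $z_i^{-1}$, for $0\le k\le n$.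
\end{corollary}

\begin{proof}
The injection $\alpha\mapsto\widehat\alpha$ maps the invariant functionals on $S_d$ into $T_n^d$, and the dimensions agree by equality in \eqref{eq:chain}. So the invariant functionals correspond exactly to $T_n^d$. By Theorem~\ref{thm:main}, every invariant functional on $S_d$ has the form $\sum_k\ell_k\circ\Phi_k$ with $\ell_k$ a functional on the degree $d$ part of $c_{k,0}^nD_k$. Extend $\ell_k$ to the degree $d$ part of $D_k$, where it is a combination of coefficient functionals of monomials in the $c_{k,i}$. Example~\ref{ex:model} identifies the generating functions.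
\end{proof}

\subsection{The module structure over $S^G$ and the transfer}

Since $h(f-gf)=hf-g(hf)$ for $h\in S^G$, the space $S_G$ is an $S^G$-module. As noted in the proof of Proposition~\ref{prop:surj}, the obstacle to $S^G$-linearity of $\Phi_k$ is that it mixes tuples of different rank. So we separate them. For a subspace $W\subset U_k$ let $\Psi_W(f)=\sum f(u)$, summed over the $u\in W^n$ that span $W$. Put $\Psi_k=\Psi_{U_k}$ for $0\le k\le n$. For $h\in S^G$ put $\operatorname{res}_k(h)=h(y_1,\dots,y_k,0,\dots,0)$. This is a ring homomorphism $S^G\to D_k$, since $GL_k(\mathbb{F}_q)$ embeds in $G$ acting on $x_1,\dots,x_k$ only. We identify $S^G$ with $D_n$ by $x_i=y_i$.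

\begin{corollary}\label{cor:module}
The map $(\Psi_k)_{0\le k\le n}:S_G\to\bigoplus_{k=0}^nD_k$ is injective and $S^G$-linear, where $S^G$ acts on $D_k$ through $\operatorname{res}_k$. The component $\Psi_n$ is the transfer, and
\[
\ker(\operatorname{Tr}:S_G\to S^G)=\{\xi\in S_G:c_{n,0}\,\xi=0\}=\text{the $S^G$-torsion submodule of }S_G .
\]
\end{corollary}

\begin{proof}
Both $G$ and $GL_k(\mathbb{F}_q)$ permute the spanning $n$-tuples of $U_k$, so $\Psi_k$ factors through $S_G$ and has values in $D_k$. A spanning $n$-tuple $u$ is a surjection $V^*\to U_k$, $x_i\mapsto u_i$. Two such surjections have kernels of the same dimension, so they differ by an automorphism of $V^*$. Hence $h\in S^G$ takes the same value $\operatorname{res}_k(h)$ on all spanning tuples, and $\Psi_k(hf)=\operatorname{res}_k(h)\Psi_k(f)$.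

Grouping tuples by their span gives $\Phi_k=\sum_{W\subset U_k}\Psi_W$. If $w_1,\dots,w_j$ is a basis of $W$, the substitution $y_i\mapsto w_i$ maps $U_j$ isomorphically onto $W$, so $\Psi_W(f)=\Psi_j(f)(w_1,\dots,w_j)$. Therefore $\Psi_j(\xi)=0$ for all $j\le n$ implies $\Phi_k(\xi)=0$ for all $k\le n$, and then $\xi=0$ by Theorem~\ref{thm:main}.

The spanning $n$-tuples of $U_n$ are its bases, which correspond to the elements of $G$; so $\Psi_n=\operatorname{Tr}$. The form $x_n$ divides $c_{n,0}=\prod_{u\ne0}(-u)$, so $\operatorname{res}_k(c_{n,0})=0$ for $k<n$. If $\operatorname{Tr}\xi=0$, then $\Psi_k(c_{n,0}\xi)=0$ for $k<n$ and $\Psi_n(c_{n,0}\xi)=c_{n,0}\operatorname{Tr}\xi=0$, so $c_{n,0}\xi=0$ by injectivity. If $c_{n,0}\xi=0$, then $\xi$ is torsion, as $c_{n,0}\ne0$. If $h\xi=0$ with $0\ne h\in S^G$, then $h\operatorname{Tr}\xi=0$ in the domain $S^G$, so $\operatorname{Tr}\xi=0$.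
\end{proof}

For example, if $n\ge2$, then $\operatorname{Tr}1=|G|=0$, so the invariant $c_{n,0}$ has class $0$ in $S_G$.

\begin{remark}\label{rem:largek}
The grouping by spans also explains, without Theorem~\ref{thm:main}, why $k\le n$ suffices. Suppose $\Phi_j(f)=0$ for $j\le n$. From $\Psi_j=\Phi_j-\sum_{W\subsetneq U_j}\Psi_W$ and induction on $j$ we get $\Psi_j(f)=0$ for $j\le n$. For $k>n$, the terms $\Psi_W$ with $\dim W>n$ are empty sums, so $\Phi_k(f)=\sum_{\dim W\le n}\Psi_W(f)=0$.
\end{remark}

\subsection{All $n$ at once}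

Let $B_n=\mathbb{F}_q[x_1,\dots,x_n]_{GL_n(\mathbb{F}_q)}$ for $n\ge0$, with $B_0=\mathbb{F}_q$, and let $B=\bigoplus_{n\ge0}B_n$. For $f$ in $n$ variables and $f'$ in $n'$ variables put $f*f'=f(x_1,\dots,x_n)f'(x_{n+1},\dots,x_{n+n'})$. The inclusion $GL_n\times GL_{n'}\subset GL_{n+n'}$ shows that $(f-gf)*f'$ and $f*(f'-g'f')$ are relations in $B_{n+n'}$, so $*$ makes $B$ an associative algebra with unit $1\in B_0$. It is commutative because $f*f'$ and $f'*f$ differ by a permutation of the variables.

\begin{corollary}\label{cor:algebra}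
For each $k\ge0$ the map $f\mapsto\Phi_k(f)\sigma^n$, for $f$ in $n$ variables, is an algebra homomorphism $B\to D_k[\sigma]$. The resulting map $B\to\prod_{k\ge0}D_k[\sigma]$ is injective. In particular $B$ is reduced.
\end{corollary}

\begin{proof}
The first part of the proof of Proposition~\ref{prop:surj} shows for all $k$ and $n$ that $\Phi_k$ maps $B_n$ to $D_k$. The sum over $U_k^{n+n'}=U_k^n\times U_k^{n'}$ factors, so $\Phi_k(f*f')=\Phi_k(f)\Phi_k(f')$, and $\Phi_k$ is the identity on $B_0$. If $\xi=\sum_n\xi_n$ with $\xi_n\in B_n$ maps to $0$, then $\Phi_k(\xi_n)=0$ for all $k$ and $n$. So $\xi_0=0$, and $\xi_n=0$ for $n\ge1$ by Theorem~\ref{thm:main}. A subring of a product of domains has no nonzero nilpotent elements.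
\end{proof}

\begin{thebibliography}{9}
\bibitem{Pisa}
\texttt{http://www.math.umn.edu/\textasciitilde reiner/Talks/Pisa2015/PisaLecture3.pdf}
\end{thebibliography}
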